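# Grassmann orbitopes and their first theta body

## 1. Two-planes: squares certify every linear bound

Let $n\ge 3$, and let $u,v\in\mathbb R^n$ be orthonormal. The bivector $x=u\wedge v\in\wedge^2\mathbb R^n$ has coordinates $x_{ij}=u_iv_j-u_jv_i$. Let $G_{2,n}$ be the set of all these $x$, and let $I$ be the ideal of all polynomials in the $x_{ij}$ that vanish on $G_{2,n}$. Two kinds of elements of $I$ are visible at once: $|x|^2-1$, and the coefficients of $x\wedge x=0$, that is,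
$$x_{ab}x_{cd}-x_{ac}x_{bd}+x_{ad}x_{bc}\in I .$$

Given a linear function $\varphi$ on $\wedge^2\mathbb R^n$ with maximum $m$ on $G_{2,n}$, the affine function $m-\varphi$ is nonnegative on $G_{2,n}$. Can we see this nonnegativity from squares of polynomials of degree at most $1$, using only the relations in $I$?

**Proposition 1.** Let $0\ne\varphi\in\wedge^2\mathbb R^n$, $\varphi(x)=\langle\varphi,x\rangle$, and $m=\max_{G_{2,n}}\varphi$. Then $m-\varphi\equiv\sum_i h_i^2 \pmod I$ with polynomials $h_i$ of degree at most $1$.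

**Step 1: normal form.** We reduce to few parameters. A bivector is a skew matrix, so in a suitable orthonormal basis $\varphi=\sum_{j} a_j\,e_{2j-1}\wedge e_{2j}$ with $a_1\ge a_2\ge\cdots\ge0$ and $1\le j\le \lfloor n/2\rfloor$. Changing the basis by an element of $O(n)$ maps $G_{2,n}$ to itself, so nothing is lost. Scale so that $a_1=1$. Since $\varphi(e_1\wedge e_2)=1$, we have $m\ge1$.

**Step 2: certify $1-\varphi^2$.** Put $t_j=x_{2j-1,2j}$, and for $i<j$ put
$$p=x_{2i-1,2j-1},\quad q=x_{2i,2j},\quad r=x_{2i-1,2j},\quad s=x_{2i,2j-1}$$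
(they depend on $i,j$). The relation above says $t_it_j\equiv pq-rs$. Using $|x|^2\equiv1$,
$$1-\varphi^2\equiv\sum_j(1-a_j^2)t_j^2+\sum_{i<j}\big[p^2+q^2+r^2+s^2-2a_ia_j(pq-rs)\big]+(\text{squares }x_{ln}^2\text{ if }n\text{ is odd}).$$
Each bracket equals $(1-a_ia_j)(p^2+q^2+r^2+s^2)+a_ia_j\big[(p-q)^2+(r+s)^2\big]$. Since $0\le a_j\le1$, the right side is a sum of squares of linear forms.

**Step 3: pass from $1-\varphi^2$ to $1-\varphi$.** For every $\lambda>0$,
$$\lambda-\varphi=\frac1{2\lambda}\Big[(\lambda-\varphi)^2+(\lambda^2-\varphi^2)\Big]. \tag{1}$$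
With $\lambda=1$, $1-\varphi$ is congruent to a sum of squares of polynomials of degree at most $1$. In particular $\varphi\le1$ on $G_{2,n}$, so $m=1$, and the proof is complete. $\square$

For $n=4$ and $\varphi=e_1\wedge e_2+e_3\wedge e_4$ the certificate reads $1-(x_{12}+x_{34})^2\equiv(x_{13}-x_{24})^2+(x_{14}+x_{23})^2$.

Two things made this work. The orthogonal group brings $\varphi$ to a form with few parameters, and the Plücker relations that we need involve disjoint groups of coordinates $p,q,r,s$, so they do not compete. What happens for $3$-planes? Already for $\wedge^3\mathbb R^8$, of dimension $56$, the group $SO(8)$ has dimension only $28$, so any normal form keeps at least $28$ parameters. And there is no reason for the relations to stay independent.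

## 2. Orbitopes, theta bodies, and the conjecture

**Definition (Grassmann orbitope).** Let $1\le k\le n-1$. Give $\wedge^k\mathbb R^n$ the inner product for which the $e_{i_1}\wedge\cdots\wedge e_{i_k}$, $i_1<\cdots<i_k$, are orthonormal. Let $G=G_{k,n}$ be the $SO(n)$-orbit of $e_1\wedge\cdots\wedge e_k$, that is, the set of all $v_1\wedge\cdots\wedge v_k$ with $v_1,\dots,v_k$ orthonormal. These are the unit decomposable $k$-vectors. The orbitope $\mathcal G=\mathcal G(k,n)$ is the convex hull of $G$.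

For instance $G_{1,n}$ is the unit sphere and $\mathcal G(1,n)$ the unit ball.

**Definition (first theta body).** Let $I$ be the ideal of all polynomials vanishing on $G$. An affine polynomial $\ell$ is *1-SOS modulo $I$* if $\ell\equiv\sum_ih_i^2\pmod I$ with $\deg h_i\le1$. The first theta body is
$$\mathrm{TH}=\mathrm{TH}_1(I)=\{x:\ \ell(x)\ge0\text{ for every affine }\ell\text{ that is 1-SOS modulo }I\}.$$
A 1-SOS $\ell$ is nonnegative on $G$, so $\mathrm{TH}_1(I)\supseteq\mathcal G$. The orbitope is *$\mathrm{TH}_1$-exact* if equality holds.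

The definition makes sense for any real variety, and here is how exactness can fail. For $\{0,1\}\subset\mathbb R$ we have $x\equiv x^2$ and $1-x\equiv(1-x)^2$, so $\mathrm{TH}_1=[0,1]$, the hull. For $\{0,1,2\}\subset\mathbb R$, suppose $\ell-\sum h_i^2$ vanishes at the three points. It has degree at most $2$, so it is the zero polynomial. Comparing coefficients of $x^2$, all $h_i$ are constant, so $\ell$ is a nonnegative constant. Thus $\mathrm{TH}_1=\mathbb R$, much larger than $[0,2]$.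

**Conjecture.** All Grassmann orbitopes $\mathcal G(k,n)$ are $\mathrm{TH}_1$-exact.

The case $k\in\{2,n-2\}$ is known, and Proposition 1 is a proof of it; we make this precise below. In general the conjecture is false. For $\varphi\in\wedge^k\mathbb R^n$ write $\varphi(x)=\langle\varphi,x\rangle$ and
$$m(\varphi)=\max_{x\in G}\varphi(x)\ \ (\text{the comass}),\qquad h(\varphi)=\max_{x\in\mathrm{TH}}\varphi(x).$$

**Theorem A.** Let $\varphi$ be the Cartan $3$-form $\langle x,[y,z]\rangle$ of $\mathfrak{su}(3)\cong\mathbb R^8$, with $\langle x,y\rangle=-2\operatorname{tr}(xy)$. Then $m(\varphi)=1$ and $h(\varphi)=\sqrt{8/7}$. Hence $\mathcal G(3,8)$ is not $\mathrm{TH}_1$-exact and the conjecture is false.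

**Theorem B.** If $k\ge3$, $n-k\ge3$ and $\max(k,n-k)\ge5$, then $\mathcal G(k,n)$ is not $\mathrm{TH}_1$-exact; moreover $\mathrm{TH}_1\not\subseteq c\,\mathcal G(k,n)$ for every scaling factor $0\le c<\sqrt{8/7}$.

**Theorem C.** $\mathcal G(3,6)$ is $\mathrm{TH}_1$-exact.

Altogether:

| range | $\mathrm{TH}_1$-exact? |
|---|---|
| $k\in\{1,2,n-2,n-1\}$ | yes |
| $(3,6)$ | yes (Theorem C) |
| $3\le k\le n-3$, $n\ge8$, $(k,n)\ne(4,8)$ | no (Theorems A, B) |
| $(3,7)\cong(4,7)$ and $(4,8)$ | not decided here |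

We need a few facts.

* **(F1)** $G=-G$: change the signs of $e_1$ and $e_{k+1}$, an element of $SO(n)$. Hence $0\in\mathcal G$, and $t\xi\in\mathcal G$ for $\xi\in G$, $|t|\le1$. Also $G$ contains the standard basis, so no nonzero linear form vanishes on $G$.
* **(F2)** If $|b|=1$, then $1-b\cdot x\equiv\frac12|x-b|^2$ modulo $I$, because $|x|^2\equiv1$. So $\mathrm{TH}$ lies in the unit ball. It is compact and convex, and $h$ is finite and continuous.
* **(F3)** $O(n)$ preserves $G$, hence $I$, $\mathcal G$ and $\mathrm{TH}$. The Hodge star is an isometry that maps $G_{k,n}$ onto $G_{n-k,n}$, so $(k,n)$ and $(n-k,n)$ behave alike.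
* **(F4)** $\mathrm{TH}$ and $\mathcal G\subseteq\mathrm{TH}$ are compact and convex with support functions $h\ge m$. So $\mathrm{TH}=\mathcal G$ if and only if $h\le m$ everywhere.
* **(F5)** If $\lambda-\varphi$ is 1-SOS modulo $I$, then $h(\varphi)\le\lambda$. By (1), this applies if $\lambda>0$ and $\lambda^2-\varphi^2$ is congruent to a sum of squares of linear forms.

For $k\in\{1,n-1\}$, $G$ is the unit sphere and $\mathcal G$ the unit ball, so (F2) gives exactness. For $k\in\{2,n-2\}$, Proposition 1 with (F3)–(F5) gives it. So for $k=3$ the cases $n=4$ and $n=5$ are settled, and the first new case is $n=6$.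

## 3. The Cartan form of $\mathfrak{su}(3)$ has comass one

**Step 1: coordinates.** We fix an orthonormal basis of $\mathfrak g=\mathfrak{su}(3)$, the traceless anti-Hermitian $3\times3$ matrices. With $E_{jk}$ the matrix units, the Gell-Mann matrices are
$$\lambda_1=E_{12}+E_{21},\ \lambda_2=-iE_{12}+iE_{21},\ \lambda_3=\operatorname{diag}(1,-1,0),\ \lambda_4=E_{13}+E_{31},$$
$$\lambda_5=-iE_{13}+iE_{31},\ \lambda_6=E_{23}+E_{32},\ \lambda_7=-iE_{23}+iE_{32},\ \lambda_8=\tfrac1{\sqrt3}\operatorname{diag}(1,1,-2),$$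
and $\operatorname{tr}(\lambda_a\lambda_b)=2\delta_{ab}$. Put $e_a=-\frac i2\lambda_a$. Then $\langle e_a,e_b\rangle=-2\operatorname{tr}(e_ae_b)=\delta_{ab}$. Write $[e_a,e_b]=\sum_cf_{abc}e_c$. Since $f_{abc}=\langle[e_a,e_b],e_c\rangle$ is a multiple of $\operatorname{tr}([e_a,e_b]e_c)$, it is totally antisymmetric. Its nonzero values, up to permutation, are
$$f_{123}=1,\quad f_{147}=f_{246}=f_{257}=f_{345}=f_{516}=f_{637}=\tfrac12,\quad f_{458}=f_{678}=\tfrac{\sqrt3}2. \tag{2}$$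
Indeed $[\lambda_a,\lambda_b]=2i\sum_cf_{abc}\lambda_c$, and by multiplication
$$[\lambda_1,\lambda_2]=2i\lambda_3,\quad[\lambda_1,\lambda_4]=i\lambda_7,\quad[\lambda_1,\lambda_5]=-i\lambda_6,\quad[\lambda_2,\lambda_4]=i\lambda_6,\quad[\lambda_2,\lambda_5]=i\lambda_7,$$
$$[\lambda_4,\lambda_5]=i(\lambda_3+\sqrt3\lambda_8),\quad[\lambda_6,\lambda_7]=i(-\lambda_3+\sqrt3\lambda_8).$$
These produce every value in (2). No other value is nonzero: the Killing form of $\mathfrak{su}(3)$ is $6\operatorname{tr}(xy)$, so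
$$\sum_{a,b}f_{abc}f_{abd}=-\operatorname{tr}(\operatorname{ad}e_c\operatorname{ad}e_d)=-6\operatorname{tr}(e_ce_d)=3\delta_{cd}, \tag{3}$$
and for each index the entries listed in (2) already account for the full sum $3$. (For index $1$: $2(1+\frac14+\frac14)=3$; for $4$: $2(\frac34+\frac34)=3$; for $8$: $2(\frac34+\frac34)=3$; the others are like $1$ or $4$.)

Let $\varphi=\sum_{a<b<c}f_{abc}\,e_a\wedge e_b\wedge e_c$. Then $\varphi(x\wedge y\wedge z)=\langle x,[y,z]\rangle$ and $|\varphi|^2=1+\frac64+2\cdot\frac34=4$.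

**Step 2: $m(\varphi)=1$.** Let $x,y,z\in\mathfrak g$ be orthonormal. Then $\langle x,[y,z]\rangle\le|[y,z]|$. Conjugating by $SU(3)$, take $y=i\operatorname{diag}(a_1,a_2,a_3)$. So $1=|y|^2=2\sum_ja_j^2$ and $[y,z]_{jk}=i(a_j-a_k)z_{jk}$. For anti-Hermitian $w$, $|w|^2=2\sum_{j,k}|w_{jk}|^2$. For $j\ne k$, $(a_j-a_k)^2\le2(a_j^2+a_k^2)\le|y|^2$. Hence
$$|[y,z]|^2=2\sum_{j,k}(a_j-a_k)^2|z_{jk}|^2\le|y|^2|z|^2=1 .$$
So $m(\varphi)\le1$, and $\varphi(e_1\wedge e_2\wedge e_3)=f_{123}=1$.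

## 4. Splitting $\wedge^3\mathfrak{su}(3)$

Let $K=SU(3)$ act on $\mathfrak g$ by $\mathrm{Ad}$. The image is connected and preserves the inner product, so it lies in $SO(8)$. It preserves $G=G_{3,8}$, and it fixes $\varphi$. We now describe all $K$-invariant quadratic forms on $\wedge^3\mathfrak g$.

**Step 1: weights.** The irreducible representations of $SU(3)$ are determined by their highest weights, and weight multiplicities determine a representation. With $\varepsilon_1+\varepsilon_2+\varepsilon_3=0$, let $\alpha=\varepsilon_1-\varepsilon_2$ and $\beta=\varepsilon_2-\varepsilon_3$ be the simple roots, and $\theta=\alpha+\beta=\varepsilon_1-\varepsilon_3$. The weights of $\mathfrak g_{\mathbb C}$ are the six roots $\pm\alpha,\pm\beta,\pm\theta$, each once, and $0$ twice. A weight of $\wedge^3\mathfrak g_{\mathbb C}$ is a sum of three of these eight. The dominant ones, in Dynkin labels, have the following multiplicities.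

* $2\theta=(2,2)$: only $\{\theta,\alpha,\beta\}$, so $1$.
* $\theta+\alpha=(3,0)$: $\{\theta,\alpha,0\}$ with two choices of zero-weight vector, so $2$. Likewise $\theta+\beta=(0,3)$ has $2$.
* $\theta=(1,1)$: $\{\theta,0,0\}$ once, $\{\theta,\alpha,-\alpha\}$, $\{\theta,\beta,-\beta\}$, and $\{\alpha,\beta,0\}$ twice, so $5$.
* $0$: $\{0,\gamma,-\gamma\}$ six times, $\{\alpha,\beta,-\theta\}$, $\{-\alpha,-\beta,\theta\}$, so $8$.

The Weyl orbits of these weights have sizes $6,3,3,6,1$, and $6+6+6+30+8=56$, as it must be.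

**Step 2: the irreducibles.** We need the multiplicities at $(2,2),(3,0),(0,3),(1,1),0$.

* $\mathbf8=\mathfrak g_{\mathbb C}=(1,1)$: $0,0,0,1,2$.
* $\mathbf{10}=(3,0)=S^3\mathbb C^3$. All monomials have different weights, so it has $0,1,0,1,1$. Its dual $\overline{\mathbf{10}}=(0,3)$ has $0,0,1,1,1$.
* $\mathbf{27}=(2,2)$, from $S^2\mathbb C^3\otimes(S^2\mathbb C^3)^*=\mathbf{27}\oplus\mathbf8\oplus\mathbf1$. In this tensor product $2\varepsilon_1-2\varepsilon_3$ and $(3,0),(0,3)$ have multiplicity $1$. The weight $\theta$ has $3$, from $x_1x_j\otimes(x_jx_3)^*$ with $j=1,2,3$, and $0$ has $6$. Subtracting $\mathbf8$ and $\mathbf1$ leaves $1,1,1,2,3$.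

From $1,2,2,5,8$ subtract $\mathbf{27}$, leaving $0,1,1,3,5$. Then subtract $\mathbf{10}$ and $\overline{\mathbf{10}}$, leaving $0,0,0,1,3$, then $\mathbf8$, leaving $0,0,0,0,1$. So
$$\wedge^3\mathfrak g_{\mathbb C}=\mathbf1\oplus\mathbf8\oplus\mathbf{10}\oplus\overline{\mathbf{10}}\oplus\mathbf{27}. \tag{4}$$

**Step 3: real form.** Complex conjugation on $\wedge^3\mathfrak g_{\mathbb C}$ negates weights. It preserves the summands $\mathbf1,\mathbf8,\mathbf{27}$ and exchanges $\mathbf{10}$ and $\overline{\mathbf{10}}$. Hence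
$$\wedge^3\mathfrak g=V_1\oplus V_8\oplus V_{20}\oplus V_{27}$$
over $\mathbb R$, with $V_1=\mathbb R\varphi$ and $V_{20}\otimes\mathbb C=\mathbf{10}\oplus\overline{\mathbf{10}}$. The four spaces are mutually orthogonal, with no nonzero equivariant maps between different ones. Let $\pi_j$ be the orthogonal projection onto $V_j$. I claim that every symmetric $K$-equivariant operator is $\sum_jp_j\pi_j$ with real $p_j$. On $V_1,V_8,V_{27}$ this is Schur's lemma for the irreducible complexifications. On $V_{20}$, an equivariant real operator $T$ acts by a scalar $\zeta$ on $\mathbf{10}$ and, being real, by $\bar\zeta$ on $\overline{\mathbf{10}}$. These two summands are orthogonal for the Hermitian product, so $T^T$ acts by $\bar\zeta$ and $\zeta$. If $T=T^T$, then $\zeta$ is real.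

**Step 4: averaging over an orbit.** For a unit vector $\xi$ with components $\xi_j=\pi_j\xi$,
$$\mu_\xi:=\int_K(g\xi)(g\xi)^T\,dg=\sum_j\frac{|\xi_j|^2}{\dim V_j}\,\pi_j. \tag{5}$$
The left side is symmetric and commutes with $K$, so it is $\sum p_j\pi_j$. Moreover $p_j\dim V_j=\operatorname{tr}(\pi_j\mu_\xi)=\int_K|\pi_jg\xi|^2dg=|\xi_j|^2$.

## 5. The components of $e_{123}$ and $e_{147}$

To use (5) we need $|\xi_j|^2$ for a few decomposable $\xi$. Write $e_{abc}=e_a\wedge e_b\wedge e_c$. Three measurements, together with $|\xi|^2=1$, determine the four numbers.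

**Measurement 1: $V_1$.** Since $V_1=\mathbb R\varphi$ and $|\varphi|^2=4$, we have $|\xi_1|^2=\varphi(\xi)^2/4$.

**Measurement 2: $V_8$.** For $x,y\in\mathfrak g$ let $x*y\in\mathfrak g$ be the traceless part of $i(xy+yx)$. This product is symmetric and $\mathrm{Ad}$-equivariant. If $\{\lambda_a,\lambda_b\}=\frac43\delta_{ab}+2\sum_cd_{abc}\lambda_c$, then $e_a*e_b=\sum_cd_{abc}e_c$, with $d$ symmetric. Define
$$D:\wedge^3\mathfrak g\to\mathfrak g,\qquad D(x\wedge y\wedge z)=x*[y,z]+y*[z,x]+z*[x,y].$$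
The right side is trilinear and changes sign when two arguments are exchanged, so $D$ is well defined, and it is equivariant. By Schur's lemma it vanishes on $V_1,V_{20},V_{27}$, and $DD^*=\kappa\,\mathrm{id}_{\mathfrak g}$. The operator $D^*D$ is a multiple of $\pi_8$ with trace $\operatorname{tr}DD^*=8\kappa$, so $D^*D=\kappa\pi_8$ and $|D\xi|^2=\kappa|\xi_8|^2$.

To find $\kappa$, compute $\{\lambda_8,\lambda_a\}$. It equals $\frac2{\sqrt3}\lambda_a$ for $a=1,2,3$, and $-\frac1{\sqrt3}\lambda_a$ for $a=4,\dots,7$. For $a=8$ it is $\frac23\operatorname{diag}(1,1,4)=\frac43-\frac2{\sqrt3}\lambda_8$. So $(d_{8ab})$ is diagonal with entries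
$$d_a=\tfrac1{\sqrt3}\ (a\le3),\qquad d_a=-\tfrac1{2\sqrt3}\ (4\le a\le7),\qquad d_8=-\tfrac1{\sqrt3}.$$
Hence $\langle e_8,D e_{abc}\rangle=f_{abc}(d_a+d_b+d_c)$. For $123$ this is $\sqrt3$. The six triples with $f=\frac12$ have one index in $\{1,2,3\}$ and two in $\{4,\dots,7\}$, so it is $0$ there. For $458$ and $678$ it is $\frac{\sqrt3}2\cdot\big(-\frac2{\sqrt3}\big)=-1$. Thus $\kappa=|D^*e_8|^2=3+1+1=5$ and $|\xi_8|^2=|D\xi|^2/5$.

**Measurement 3: the Casimir operator.** Let $\rho$ be the action of $\mathfrak g$ on a representation, and $C=-\sum_a\rho(e_a)^2$. On the irreducible of highest weight $\lambda$ it is a scalar proportional to $(\lambda,\lambda+2\theta)$, since $\theta$ is half the sum of the positive roots. With $(\varepsilon_1-\varepsilon_2,\varepsilon_1-\varepsilon_2)=2$, the numbers $(\lambda,\lambda+2\theta)$ are $0$ for $\lambda=0$, $6$ for $\theta$, $6+6=12$ for $(3,0)$ and $(0,3)$, and $16$ for $2\theta$. On $\mathfrak g$ itself, (3)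 gives $C=3$. So the factor is $\frac12$, and $C$ is $0,3,6,8$ on $V_1,V_8,V_{20},V_{27}$. (In labels: $\frac{p^2+q^2+pq}3+p+q$.)

Now let $\xi=e_{ijk}$ and $P=\{i,j,k\}$. The derivation $\rho(e_a)$ replaces one factor $e_p$ by $[e_a,e_p]=\sum_qf_{apq}e_q$. Terms with $q\in P$ vanish: for $q\ne p$ a factor repeats, and $f_{app}=0$. The other terms are different basis vectors up to sign, so $|\rho(e_a)\xi|^2=\sum_{p\in P,\,q\notin P}f_{apq}^2$. Since $\rho(e_a)$ is skew, (3) gives
$$\langle\xi,C\xi\rangle=\sum_a|\rho(e_a)\xi|^2=9-\sum_{p,q\in P}\sum_af_{apq}^2=9-2\sum_{p<q,\ p,q\in P}|[e_p,e_q]|^2. \tag{6}$$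

**The vector $e_{123}$.** Here $\varphi=1$, so $|\xi_1|^2=\frac14$. For $a\le3$, $\{\lambda_a,\lambda_a\}=2\operatorname{diag}(1,1,0)=\frac43+\frac2{\sqrt3}\lambda_8$, so $e_a*e_a=\frac1{\sqrt3}e_8$. Hence $D\xi=e_1*e_1+e_2*e_2+e_3*e_3=\sqrt3\,e_8$ and $|\xi_8|^2=\frac35$. The rest is $|\xi_{20}|^2+|\xi_{27}|^2=1-\frac14-\frac35=\frac3{20}$. By (6) the Casimir value is $9-6=3$, so
$$6|\xi_{20}|^2+8|\xi_{27}|^2=3-3\cdot\tfrac35=\tfrac65=8\cdot\tfrac3{20}.$$
Hence $\xi_{20}=0$ and $|\xi_{27}|^2=\frac3{20}$.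

**The vector $e_{147}$.** Here $\varphi=\frac12$, so $|\xi_1|^2=\frac1{16}$. From (2), $[e_4,e_7]=\frac12e_1$, $[e_7,e_1]=\frac12e_4$, $[e_1,e_4]=\frac12e_7$. So $D\xi=\frac12(e_1*e_1+e_4*e_4+e_7*e_7)$. This is zero, because $\lambda_1^2+\lambda_4^2+\lambda_7^2=\operatorname{diag}(1,1,0)+\operatorname{diag}(1,0,1)+\operatorname{diag}(0,1,1)=2\,\mathrm{Id}$ has no traceless part. So $\xi_8=0$ and $|\xi_{20}|^2+|\xi_{27}|^2=\frac{15}{16}$. The Casimir value is $9-2\cdot3\cdot\frac14=\frac{15}2=8\cdot\frac{15}{16}$, so again $\xi_{20}=0$, and $|\xi_{27}|^2=\frac{15}{16}$.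

| $\xi$ | $\lvert\xi_1\rvert^2$ | $\lvert\xi_8\rvert^2$ | $\lvert\xi_{20}\rvert^2$ | $\lvert\xi_{27}\rvert^2$ |
|---|---|---|---|---|
| $e_{123}$ | $1/4$ | $3/5$ | $0$ | $3/20$ |
| $e_{147}$ | $1/16$ | $0$ | $0$ | $15/16$ |

## 6. The certificate of Section 1, tried on the Cartan form

In Section 1 we wrote $1-\varphi^2$ as a sum of squares of linear forms modulo $I$. Try the same here. If $1-\varphi^2\equiv\sum l_i^2$ with linear forms $l_i$, then the quadratic form $P=|x|^2-\varphi^2-\sum l_i^2$ vanishes on $G$, and, as symmetric matrices,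
$$\mathrm{Id}-\varphi\varphi^T-P\succeq0 .$$
Averaging over $K$ keeps this inequality and the vanishing on $G$, so we may take $P$ to be $K$-invariant, $P=\sum p_j\pi_j$. So we look for invariant quadrics vanishing on $G$.

**Step 1: there is at most one, up to scale.** If $P=\sum p_j\pi_j$ vanishes on $G$, then its values at $e_{147}$ and $e_{123}$ give
$$p_1+15p_{27}=0,\qquad 5p_1+12p_8+3p_{27}=0 .$$
The standard basis of $\wedge^3\mathbb R^8$ lies in $G$, so $\operatorname{tr}P=\sum_{a<b<c}P(e_{abc})=0$, that is, $p_1+8p_8+20p_{20}+27p_{27}=0$. So $p_1$ determines $P$. With $p_1=-\frac52$ we find $p_{27}=\frac16$, $p_8=1$, $p_{20}=-\frac12$.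

**Step 2: there is one.** For $x\in\wedge^3\mathfrak g$ with antisymmetric coordinates $x_{abc}=\langle x,e_{abc}\rangle$, define the $8\times8$ matrix $v(x)$ and the quadratic form $P$ by
$$v(x)_{cd}=\sum_{a,b}f_{abc}\,x_{abd},\qquad P(x)=\tfrac1{12}\operatorname{tr}\big(v(x)^2\big)-\varphi(x)^2. \tag{7}$$
Since $f$ is $\mathrm{Ad}$-invariant, $v(gx)=g\,v(x)\,g^T$ for $g\in\mathrm{Ad}(K)$, so $P$ is $K$-invariant.

*$P$ vanishes on $G$.* Let $x=x_1\wedge x_2\wedge x_3$ with $x_i$ orthonormal, and put $u_1=[x_2,x_3]$, $u_2=[x_3,x_1]$, $u_3=[x_1,x_2]$. Since $\sum_{a,b}f_{abc}p_aq_b=[p,q]_c$, expanding the determinant $x_{abd}$ gives $v(x)=2\sum_iu_ix_i^T$. By total antisymmetry $\langle x_i,u_j\rangle=\varphi(x)\delta_{ij}$; for example $\langle x_1,[x_3,x_1]\rangle=0$. So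
$$\operatorname{tr}(v(x)^2)=4\sum_{i,j}\langle x_i,u_j\rangle\langle x_j,u_i\rangle=12\,\varphi(x)^2 .$$

*$p_1=-\frac52$.* Evaluate at $x=\varphi$. By (3), $v(\varphi)=3\,\mathrm{Id}$, so $\operatorname{tr}(v(\varphi)^2)=72$, while $\varphi(\varphi)=|\varphi|^2=4$. Hence $P(\varphi)=6-16=-10=p_1|\varphi|^2$. With Step 1,
$$P=-\tfrac52\,\pi_1+\pi_8-\tfrac12\,\pi_{20}+\tfrac16\,\pi_{27}, \tag{8}$$
and the $K$-invariant quadratic forms vanishing on $G$ are exactly the multiples $sP$.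

**Step 3: where the attempt stops.** Since $\varphi\varphi^T=4\pi_1$, the eigenvalues of $\mathrm{Id}-\varphi\varphi^T-sP$ on $V_1$ and $V_8$ are $-3+\frac52s$ and $1-s$. The first requires $s\ge\frac65$, the second $s\le1$. So the certificate of Section 1 does not exist for this $\varphi$: the one relation available must pay for $V_1$, and $V_8$ cannot afford it.

**Step 4: what the attempt still gives, $h(\varphi)\le\sqrt{8/7}$.** Replace $\varphi\varphi^T$ by $\lambda^{-2}\varphi\varphi^T$. The eigenvalue on $V_1$ is now $1-4\lambda^{-2}+\frac52s$. With $s=1$ and $\lambda^2=\frac87$, the matrix $\mathrm{Id}-\frac78\varphi\varphi^T-P$ has eigenvalues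
$$1-\tfrac72+\tfrac52=0\ \text{ on }V_1,\quad 1-1=0\ \text{ on }V_8,\quad 1+\tfrac12\ \text{ on }V_{20},\quad 1-\tfrac16\ \text{ on }V_{27}.$$
It is positive semidefinite, so $\frac87-\varphi^2\equiv\frac87\big(|x|^2-\frac78\varphi^2-P\big)$ is a sum of squares of linear forms modulo $I$. By (F5), $h(\varphi)\le\sqrt{8/7}$.

This does not yet disprove anything. Formula (1) is only one way to reach $1-\varphi$, so $1-\varphi$ might still be 1-SOS, or have $\mathrm{TH}$-maximum $1$. We need a point of $\mathrm{TH}$ where $\varphi>1$.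

## 7. A signed measure on the Grassmannian

How does one prove that a point $y$ lies in $\mathrm{TH}$? A point of $\mathcal G$ is the mean of a probability measure on $G$. For $\mathrm{TH}$ much less suffices: a linear functional on polynomials of degree at most $2$ that kills $I$, is nonnegative on squares, and has mean $y$. Integration against a *signed* measure on $G$ kills $I$ automatically, so only the nonnegativity has to be checked, and it is a condition on one matrix.

**Lemma 2.** Let $\Lambda$ be a finite real linear combination of integrals against probability measures on $G$, with $\Lambda(1)=1$. Let $X$ be the symmetric matrix with $\Lambda((b\cdot x)^2)=b^TXb$. If $X\succeq yy^T$, then $y\in\mathrm{TH}$.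

*Proof.* For $\deg p\le2$ write $p=p_0+p_1$ with $p_0$ even and $p_1$ odd, so $p_1$ is a linear form. Put $L(p)=\Lambda(p_0)+p_1(y)$.

*$L$ kills $I$.* If $p\in I$ has degree at most $2$, then, since $G=-G$, both $p_0$ and $p_1$ vanish on $G$. By (F1), $p_1=0$. And $\Lambda(p_0)=0$ because $\Lambda$ only sees values on $G$. So $L(p)=0$.

*$L$ is nonnegative on squares.* We have $L((a+b\cdot x)^2)=a^2+2a\,b\cdot y+b^TXb\ge(a+b\cdot y)^2\ge0$.

If $\ell-\sum h_i^2\in I$ with $\deg h_i\le1$, then $\ell(y)=L(\ell)=\sum L(h_i^2)\ge0$. So $y\in\mathrm{TH}$. $\square$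

**Which matrix to aim for.** In Section 6 the slack of the optimal certificate was zero exactly on $V_1\oplus V_8$. This suggests $X=a\pi_1+b\pi_8$. Since $\Lambda$ kills $|x|^2-1$ and $P$, we need $a+8b=1$ and $-\frac52a+8b=0$, so $a=\frac27$ and $b=\frac5{56}$. A probability measure on $G$ cannot produce this: it would give $\operatorname{tr}(\pi_1X)$ as the mean of $\varphi^2/4\le\frac14<\frac27$. A signed one can. The $K$-average at $e_{123}$ has a small $V_{27}$ part, and the one at $e_{147}$ lies mostly in $V_{27}$, so we subtract a little of the second to cancel it.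

**The point of $\mathrm{TH}$ outside $\mathcal G(3,8)$.** Put
$$\Lambda(p)=\tfrac{25}{21}\int_Kp(g\,e_{123})\,dg-\tfrac4{21}\int_Kp(g\,e_{147})\,dg,\qquad\Lambda(1)=1 .$$
Both orbits lie in $G$. By (5), $X=\frac1{21}(25\mu_{e_{123}}-4\mu_{e_{147}})$, and the table of Section 5 gives its coefficients:
$$\pi_1:\ \frac{\frac{25}4-\frac4{16}}{21}=\frac27,\qquad\pi_8:\ \frac{25\cdot\frac35}{8\cdot21}=\frac5{56},\qquad\pi_{20}:\ 0,\qquad\pi_{27}:\ \frac{25\cdot\frac3{20}-4\cdot\frac{15}{16}}{27\cdot21}=0 .$$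
So $X=\frac27\pi_1+\frac5{56}\pi_8$. Let $y=\sqrt{2/7}\,\varphi/|\varphi|$. Then $yy^T=\frac27\pi_1\preceq X$, and Lemma 2 gives $y\in\mathrm{TH}$. Finally
$$\varphi(y)=\sqrt{2/7}\,|\varphi|=2\sqrt{2/7}=\sqrt{8/7}>1=m(\varphi).$$
So $y\notin\mathcal G(3,8)$, and $h(\varphi)\ge\sqrt{8/7}$. With Section 3 and Step 4 of Section 6, $m(\varphi)=1$ and $h(\varphi)=\sqrt{8/7}$. This proves Theorem A. $\blacksquare$

## 8. Carrying the gap from $(3,8)$ to other $(k,n)$

**Lemma 3.** If $\psi\in\wedge^k\mathbb R^n$ has $m(\psi)\le1$ and $h(\psi)\ge c$, then forms with the same two properties exist for $(k,n+1)$, $(k+1,n+1)$ and $(n-k,n)$.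

*Proof.* The case $(n-k,n)$ is the Hodge star, (F3). For the other two let $\iota$ be either the inclusion $\wedge^k\mathbb R^n\to\wedge^k\mathbb R^{n+1}$ or the map $y\mapsto y\wedge e_{n+1}$ into $\wedge^{k+1}\mathbb R^{n+1}$, and let $k'\in\{k,k+1\}$ be the new degree. We show that $\iota\psi$ works.

**Step 1: theta bodies map into theta bodies, so $h$ does not drop.** The map $\iota$ is linear and isometric, and $\iota(G_{k,n})\subset G_{k',n+1}$. So $f\in I_{k',n+1}$ implies $f\circ\iota\in I_{k,n}$. If $\ell$ is 1-SOS modulo $I_{k',n+1}$, then $\ell\circ\iota$ is 1-SOS modulo $I_{k,n}$, so $\ell(\iota y)\ge0$ for $y\in\mathrm{TH}_1(I_{k,n})$. Hence $\iota(\mathrm{TH}_1(I_{k,n}))\subseteq\mathrm{TH}_1(I_{k',n+1})$, and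
$$h(\iota\psi)\ge\max_{y\in\mathrm{TH}_1(I_{k,n})}\langle\iota\psi,\iota y\rangle=h(\psi)\ge c .$$

**Step 2: the adjoint maps $G_{k',n+1}$ into $\mathcal G(k,n)$, so $m$ does not grow.** For the inclusion, $\iota^T$ is $\wedge^k$ of the orthogonal projection $\mathbb R^{n+1}\to\mathbb R^n$. It sends $v_1\wedge\dots\wedge v_k$, with $v_i$ orthonormal, to a decomposable vector whose norm is at most the product of the lengths of the projected $v_i$, hence at most $1$. For the second map let $z\in G_{k+1,n+1}$. Its $(k+1)$-plane meets $e_{n+1}^\perp$ in dimension at least $k$, so up to sign $z=v_1\wedge\dots\wedge v_{k+1}$ with $v_i$ orthonormal and $v_1,\dots,v_k\perp e_{n+1}$. For decomposable $y=y_1\wedge\dots\wedge y_k$ the inner product $\langle z,y\wedge e_{n+1}\rangle$ is a determinant whose last column is $(0,\dots,0,\langle v_{k+1},e_{n+1}\rangle)$. So $\iota^Tz=\pm\langle v_{k+1},e_{n+1}\rangle\,v_1\wedge\dots\wedge v_k$, with $v_1\wedge\dots\wedge v_k\in G_{k,n}$.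 In both cases $\iota^Tz=t\xi$ with $\xi\in G_{k,n}$ and $|t|\le1$, so $\iota^Tz\in\mathcal G(k,n)$ by (F1). Therefore $\langle\iota\psi,z\rangle=\langle\psi,\iota^Tz\rangle\le m(\psi)$, and $m(\iota\psi)\le m(\psi)\le1$. $\square$

**Proof of Theorem B.** Start from the form of Theorem A on $(3,8)$, with $c=\sqrt{8/7}$. The move to $(k,n+1)$ raises $n-k$ by one, and the move to $(k+1,n+1)$ raises $k$ and keeps $n-k$. So we reach all $(k,n)$ with $k\ge3$, $n-k\ge5$, and by duality all with $k\ge5$, $n-k\ge3$. These are the cases of Theorem B. In each there is $\psi$ with $m(\psi)\le1$ and $h(\psi)\ge\sqrt{8/7}$, so the orbitope is not exact. If $\mathrm{TH}_1\subseteq c'\,\mathcal G$ with $c'\ge0$, then $\sqrt{8/7}\le h(\psi)\le c'm(\psi)\le c'$. $\blacksquare$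

## 9. The orbitope $\mathcal G(3,6)$: from any form to a torus

For $(3,6)$ we must certify *every* $\varphi$. Unlike for $(3,8)$, there is again a small normal form. We first find it and then see which inequalities have to be certified.

**Step 1: complex coordinates.** Let $e_1,e_2,e_3,f_1,f_2,f_3$ be an orthonormal basis of $\mathbb R^6$ and $dz_j=e_j^*+if_j^*$. For complex covectors $A,B,E$ let $(ABE)(x)$ be the value of $A\wedge B\wedge E$ on $x\in\wedge^3\mathbb R^6$. On $x=u\wedge v\wedge w$ it is the determinant of the values of $A,B,E$ at $u,v,w$. Put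
$$Z_0=(d\bar z_1d\bar z_2d\bar z_3)(x),\quad Z_1=(d\bar z_1dz_2dz_3)(x),\quad Z_2=(dz_1d\bar z_2dz_3)(x),\quad Z_3=(dz_1dz_2d\bar z_3)(x).$$
Let $W$ be the $8$-dimensional span of the basis vectors that contain exactly one of $e_j,f_j$ for each $j$. The $Z_j$ depend only on the $W$-part of $x$. The eight functionals with $dz_j$ or $d\bar z_j$ in each place form four conjugate pairs, and $Z_0,\dots,Z_3$ is one from each pair. On $\mathbb C^2$ the pair $(dz,d\bar z)$ is $\sqrt2$ times a unitary map. So on $W=(\mathbb R^2)^{\otimes3}$ the eight functionals together are $2^{3/2}$ times a unitary map: the sum of their squared moduli is $8|x|^2$, and $\sum_{j}|Z_j|^2=4|x|^2$ for $x\in W$. In particular $(Z_0,\dots,Z_3):W\to\mathbb C^4$ is a real isomorphism.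

As an example, $\mathrm{Re}\,Z_0$ is the form $e_1e_2e_3-e_1f_2f_3-f_1e_2f_3-f_1f_2e_3$ (wedges omitted), and $\frac14\mathrm{Re}(Z_0+Z_1+Z_2+Z_3)$ is $e_1e_2e_3$.

**Step 2: the torus.** For $\theta\in\mathbb R^3$ let $x_\theta=\bigwedge_j(\cos\theta_j\,e_j+\sin\theta_j\,f_j)\in G_{3,6}$. Since $dz_j$ takes the value $e^{i\theta_j}$ on the $j$-th factor and $0$ on the others, $Z_j(x_\theta)=e^{i\delta_j}$ with
$$\delta_0=-\sum_i\theta_i,\qquad\delta_j=\sum_i\theta_i-2\theta_j\quad(j=1,2,3),\qquad\sum_{j=0}^3\delta_j=0 .$$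
Every real $\delta$ with $\sum\delta_j=0$ occurs: take $\theta_j=-\frac12(\delta_0+\delta_j)$, so that $\sum\theta_i=-\delta_0$. Modulo $2\pi$ in each coordinate, every $\delta$ with $\sum\delta_j\in2\pi\mathbb Z$ occurs.

For real $c=(c_0,\dots,c_3)$ and $\mu$ put
$$\varphi_{c,\mu}=\mathrm{Re}\sum_j(c_j+i\mu)Z_j,\qquad F_{c,\mu}(\delta)=\sum_jc_j(1-\cos\delta_j)+\mu\sum_j\sin\delta_j. \tag{9}$$
Then $\sum c_j-\varphi_{c,\mu}(x_\theta)=F_{c,\mu}(\delta)$.

**Step 3: every form is some $\varphi_{c,\mu}$.** Let $0\ne\varphi\in\wedge^3\mathbb R^6$ and $m=m(\varphi)$. I claim that after an element of $O(6)$ we have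
$$\varphi=\varphi_{c,\mu},\quad \mu\ge0,\quad m=\sum_jc_j,\quad F_{c,\mu}\ge0\ \text{ whenever }\sum\delta_j\in2\pi\mathbb Z . \tag{10}$$
Rotate so that $\varphi$ attains its maximum on $G_{3,6}$ at $e_1\wedge e_2\wedge e_3$. Turning $e_i$ towards $f_j$ and differentiating at $0$, we see that each of the nine coefficients of $\varphi$ at a basis vector with exactly one $f$ vanishes. So, with $*f_1=f_2f_3$, $*f_2=f_3f_1$, $*f_3=f_1f_2$,
$$\varphi=m\,e_1e_2e_3+\sum_{i,j}B_{ij}\,e_i\wedge{*f_j}+c'f_1f_2f_3 .$$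
The group $SO(3)\times SO(3)$, rotating the $e$'s and the $f$'s separately, fixes $e_1e_2e_3$ and $f_1f_2f_3$ and acts by $B\mapsto RBS^T$. By the singular value decomposition, with signs moved into the diagonal, we can make $B$ diagonal. Now $\varphi\in W$, so $\varphi=\mathrm{Re}\sum_ja_jZ_j$ with $a_j\in\mathbb C$.

The point $\delta=0$ maximizes $\mathrm{Re}\sum a_je^{i\delta_j}$ subject to $\sum\delta_j=0$. The derivative in $\delta_j$ at $0$ is $-\mathrm{Im}\,a_j$, so by Lagrange multipliers all $\mathrm{Im}\,a_j$ are equal; call the common value $\mu$, and $c_j=\mathrm{Re}\,a_j$. Then $m=\varphi(e_1e_2e_3)=\sum c_j$, and $\varphi(x_\theta)\le m$ says $F_{c,\mu}\ge0$ for $\sum\delta_j=0$, hence by periodicity for $\sum\delta_j\in2\pi\mathbb Z$. The reflection $f_j\mapsto-f_j$ ($j=1,2,3$) in $O(6)$ conjugates all $Z_j$, so it replaces $\mu$ by $-\mu$ and leaves $m$ unchanged. So we may take $\mu\ge0$.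

**Step 4: what $F_{c,\mu}\ge0$ means for $\mu>0$.** Let $\gamma_j\in(0,\pi)$ with $\cot\gamma_j=c_j/\mu$. I claim $\sum\gamma_j\le\pi$. Suppose $\sum\gamma_j>\pi$. Put $\gamma_j'=\pi\gamma_j/\sum_i\gamma_i<\gamma_j$ and $\delta_j=-2\gamma_j'$, so $\sum\delta_j=-2\pi$. Then
$$F_{c,\mu}(\delta)=\sum_j\big(2c_j\sin^2\gamma_j'-2\mu\sin\gamma_j'\cos\gamma_j'\big)=2\sum_j\sin^2\gamma_j'\,(c_j-\mu\cot\gamma_j')<0,$$
because $\cot$ is decreasing on $(0,\pi)$. This contradicts $F_{c,\mu}\ge0$.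

So the extreme case is $\sum\gamma_j=\pi$, and this is the case that needs its own certificate.

## 10. Squares for $\mathcal G(3,6)$

**Step 1: the remaining coordinates.** The other $12$ basis vectors contain a pair $e_jf_j$. Put
$$P_3=(e_1^*f_1^*dz_3)(x),\qquad P_3'=(e_2^*f_2^*dz_3)(x),$$
and obtain $P_1,P_1',P_2,P_2'$ by $1\to2\to3\to1$: $P_1=(e_2^*f_2^*dz_1)(x)$, $P_1'=(e_3^*f_3^*dz_1)(x)$, $P_2=(e_3^*f_3^*dz_2)(x)$, $P_2'=(e_1^*f_1^*dz_2)(x)$. Their real and imaginary parts are the twelve coordinates, up to sign. With Step 1 of Section 9,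
$$|x|^2=\tfrac14\sum_{j=0}^3|Z_j|^2+\sum_{k=1}^3\big(|P_k|^2+|P_k'|^2\big). \tag{11}$$

**Step 2: quadratic relations on $G_{3,6}$.** For $\{k,l,m\}=\{1,2,3\}$ we show
$$Z_lZ_m-\overline{Z_0Z_k}=4P_kP_k',\qquad |Z_0|^2+|Z_k|^2-|Z_l|^2-|Z_m|^2=-8\,\mathrm{Re}(P_k\overline{P_k'}). \tag{12}$$
The cyclic relabeling fixes $Z_0$ and sends $Z_1\to Z_2\to Z_3\to Z_1$, so it suffices to take $k=3$. Let $x=u\wedge v\wedge w$ and let $E$ be a complex covector. The bivector $\eta_E=E(w)\,u\wedge v+E(u)\,v\wedge w+E(v)\,w\wedge u$ satisfies $\eta_E(A,B)=(ABE)(x)$. It lives in $\wedge^2$ of a $3$-dimensional space, so $\eta_E\wedge\eta_E=0$, that is,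
$$\eta_E(A,B)\eta_E(C,D)-\eta_E(A,C)\eta_E(B,D)+\eta_E(A,D)\eta_E(B,C)=0. \tag{13}$$
Take $A,B,C,D=dz_1,d\bar z_1,dz_2,d\bar z_2$ and note that $dz_j\wedge d\bar z_j=-2i\,e_j^*\wedge f_j^*$. With $E=dz_3$,
$$\eta(A,B)=-2iP_3,\quad\eta(C,D)=-2iP_3',\quad\eta(A,C)=\overline{Z_0},\quad\eta(B,D)=\overline{Z_3},\quad\eta(A,D)=Z_2,\quad\eta(B,C)=Z_1,$$
and (13) reads $-4P_3P_3'-\overline{Z_0Z_3}+Z_1Z_2=0$, the first relation. With $E'=d\bar z_3$,
$$\eta'(A,B)=-2i\overline{P_3},\quad\eta'(C,D)=-2i\overline{P_3'},\quad\eta'(A,C)=Z_3,\quad\eta'(B,D)=Z_0,\quad\eta'(A,D)=\overline{Z_1},\quad\eta'(B,C)=\overline{Z_2}.$$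
Relation (13) holds for $E+sE'$ for all $s$. The coefficient of $s$ is
$$-4\big(P_3\overline{P_3'}+\overline{P_3}P_3'\big)-\big(|Z_0|^2+|Z_3|^2\big)+\big(|Z_2|^2+|Z_1|^2\big)=0,$$
the second relation.

**Step 3: weighted sums $\sum d_j|Z_j|^2$ on $G_{3,6}$.** For real $d_0,\dots,d_3$ put $M=\sum d_j$ and $g_k=\frac14(d_0+d_k-d_l-d_m)$. Comparing coefficients,
$$\sum_jd_j|Z_j|^2=\tfrac M4\sum_j|Z_j|^2+\sum_kg_k\big(|Z_0|^2+|Z_k|^2-|Z_l|^2-|Z_m|^2\big);$$
for instance $\frac M4+g_1+g_2+g_3=d_0$ and $\frac M4+g_1-g_2-g_3=d_1$. Inserting (11) with $|x|=1$ and (12) gives, on $G_{3,6}$,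
$$\tfrac12\sum_jd_j|Z_j|^2=\tfrac M2-\sum_k\Big[\tfrac M2\big(|P_k|^2+|P_k'|^2\big)+4g_k\,\mathrm{Re}(P_k\overline{P_k'})\Big]. \tag{14}$$

**Step 4 (Certificate 1): $1-\mathrm{Re}\,Z_j$ is 1-SOS.** Take $d_j=1$ and the other $d$'s zero. Then $M=1$, $g_k=\pm\frac14$, and the bracket in (14) is $\frac12|P_k\pm P_k'|^2$. Since $\frac12|Z_j-1|^2=\frac12|Z_j|^2+\frac12-\mathrm{Re}\,Z_j$,
$$1-\mathrm{Re}\,Z_j\equiv\tfrac12|Z_j-1|^2+\tfrac12\sum_k|P_k\pm P_k'|^2,$$
where the sign in the $k$-th term is the sign of $g_k$.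

**Step 5 (Certificate 2).** Let $\gamma_0,\dots,\gamma_3\in(0,\pi)$ with $\sum\gamma_j=\pi$, $c_j=\cot\gamma_j$ and $M=\sum c_j$. Then $M-\mathrm{Re}\sum_j(c_j+i)Z_j$ is 1-SOS.

*Choice of weights.* Let $s_j=\sin\gamma_j$, $\sigma=\gamma_0+\gamma_1\in(0,\pi)$ and $w_j=Z_j-1$. By $\cot a-\cot(a+b)=\frac{\sin b}{\sin a\,\sin(a+b)}$ and $\cot\sigma=-\cot(\gamma_2+\gamma_3)$,
$$d_0=c_0-\cot\sigma=\tfrac{s_1}{s_0\sin\sigma},\quad d_1=c_1-\cot\sigma=\tfrac{s_0}{s_1\sin\sigma},\quad d_2=c_2+\cot\sigma=\tfrac{s_3}{s_2\sin\sigma},\quad d_3=c_3+\cot\sigma=\tfrac{s_2}{s_3\sin\sigma}.$$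
So all $d_j>0$, $\sum d_j=M$, and $d_0d_1=d_2d_3=\sin^{-2}\sigma$.

*The main squares.* Since $e^{\pm i\sigma}/\sin\sigma=\cot\sigma\pm i$,
$$Q:=\tfrac12\big|\sqrt{d_0}\,w_0+e^{-i\sigma}\sqrt{d_1}\,\bar w_1\big|^2+\tfrac12\big|\sqrt{d_2}\,w_2-e^{i\sigma}\sqrt{d_3}\,\bar w_3\big|^2$$
$$=\tfrac12\sum_jd_j|w_j|^2+\mathrm{Re}\big[(\cot\sigma+i)w_0w_1+(-\cot\sigma+i)w_2w_3\big].$$
Expand with $w_j=Z_j-1$.

* The constant term is $\frac M2+\mathrm{Re}(2i)=\frac M2$.
* The linear part is $-\mathrm{Re}\sum_j(c_j+i)Z_j$, because $d_0+\cot\sigma=c_0$, $d_1+\cot\sigma=c_1$, $d_2-\cot\sigma=c_2$, $d_3-\cot\sigma=c_3$.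
* Replacing $(-\cot\sigma+i)Z_2Z_3$ by its conjugate inside $\mathrm{Re}$, the quadratic part is $\frac12\sum d_j|Z_j|^2+\mathrm{Re}[(\cot\sigma+i)(Z_0Z_1-\overline{Z_2Z_3})]$. By (12) with $k=1$, $Z_0Z_1-\overline{Z_2Z_3}=-4\,\overline{P_1P_1'}$ on $G_{3,6}$. So the quadratic part equals $\frac12\sum d_j|Z_j|^2-4\,\mathrm{Re}[(\cot\sigma-i)P_1P_1']$ there.

*The remainder.* Inserting (14), on $G_{3,6}$,
$$M-\mathrm{Re}\sum_j(c_j+i)Z_j=Q+R_1+R_2+R_3,$$
$$R_k=\tfrac M2\big(|P_k|^2+|P_k'|^2\big)+4g_k\,\mathrm{Re}(P_k\overline{P_k'})+\delta_{k1}\,4\,\mathrm{Re}\big[(\cot\sigma-i)P_1P_1'\big],$$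
where $\delta_{k1}$ is the Kronecker symbol. Here $Q$ is a sum of squares of polynomials of degree at most $1$, and it remains to see that each $R_k$ is a positive semidefinite quadratic form, hence a sum of squares of linear forms. We have $\frac M2(|P_k|^2+|P_k'|^2)\ge M|P_k||P_k'|$, $M+4g_k=2(d_0+d_k)$ and $M-4g_k=2(d_l+d_m)$.

* For $k=2,3$ it suffices that $4|g_k|\le M$, which holds since the $d_j$ are positive.
* For $k=1$ it suffices that $4|g_1|+4|\cot\sigma-i|=4|g_1|+\frac4{\sin\sigma}\le M$. By the arithmetic–geometric mean inequality $M+4g_1=2(d_0+d_1)\ge4\sqrt{d_0d_1}=\frac4{\sin\sigma}$, and likewise $M-4g_1=2(d_2+d_3)\ge\frac4{\sin\sigma}$.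

This proves Certificate 2.

**Step 6: if $\mu>0$ and $F_{c,\mu}\ge0$ on $\{\sum\delta_j\in2\pi\mathbb Z\}$, then $\sum c_j-\varphi_{c,\mu}$ is 1-SOS.** With $\gamma_j$ as in Step 4 of Section 9, $\sum\gamma_j\le\pi$. Increase $\gamma_0$ to $\pi-\gamma_1-\gamma_2-\gamma_3$ to get $\gamma_j''\ge\gamma_j$ in $(0,\pi)$ with $\sum\gamma_j''=\pi$. Then $\epsilon_j=c_j-\mu\cot\gamma_j''\ge0$, and
$$\sum_jc_j-\varphi_{c,\mu}=\mu\Big(\sum_j\cot\gamma_j''-\mathrm{Re}\sum_j(\cot\gamma_j''+i)Z_j\Big)+\sum_j\epsilon_j\,(1-\mathrm{Re}\,Z_j).$$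
The first bracket is 1-SOS by Certificate 2 and the others by Certificate 1.

**Step 7: proof of Theorem C.** By (F4) we must show $h(\varphi)\le m(\varphi)$ for every $\varphi$; for $\varphi=0$ this is clear. For $\varphi\ne0$, by (F3) and (10), $\varphi=\varphi_{c,\mu}$ with $\mu\ge0$, $m=\sum c_j$ and $F_{c,\mu}\ge0$ on $\{\sum\delta_j\in2\pi\mathbb Z\}$.

If $\mu>0$, Step 6 and (F5) give $h(\varphi)\le\sum c_j=m$.

If $\mu=0$, take $\eta>0$ and $\varphi_\eta=\varphi_{c+\eta,\,\eta}$, with $\eta$ added to each $c_j$. Then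
$$F_{c+\eta,\eta}=F_{c,0}+\eta\sum_j(1-\cos\delta_j+\sin\delta_j).$$
Certificate 2 with all $\gamma_j=\frac\pi4$ shows that $4-\mathrm{Re}\sum_j(1+i)Z_j\ge0$ on $G_{3,6}$. On the torus this function is the last sum, which is therefore nonnegative when $\sum\delta_j\in2\pi\mathbb Z$. So $F_{c+\eta,\eta}\ge0$, and Step 6 gives $h(\varphi_\eta)\le m+4\eta$. As $\eta\to0$, $\varphi_\eta\to\varphi$, and continuity of $h$ (F2) gives $h(\varphi)\le m$.

Hence $\mathrm{TH}_1(I)=\mathcal G(3,6)$. $\blacksquare$
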